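
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Minimum spanning trees of linearly moving points\\ in the $L_1$ and $L_\infty$ metrics can change\\ superquadratically often}


\begin{abstract}
Let $n$ points move in $\mathbb R^d$, $d$ fixed, each along a line at constant velocity, and let $c_1(n,\min)$ and $c_\infty(n,\min)$ be the largest number of times that their minimum spanning tree can change under the $L_1$ and the $L_\infty$ metric. It was conjectured that both numbers are $\Theta(n^2)$. We show that the conjecture is false for every $d\ge 2$: both numbers are $\Omega(n^2\alpha(n))$, where $\alpha$ is the inverse Ackermann function. The proof makes the tree follow the lower envelope of a set of segments, and makes the same few moving points replay this envelope a linear number of times. We also prove the upper bound $O(n^{7/3})$ for every $d$, and show that for $d=1$ the exact value is $\binom n2$ when $n\ge3$.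
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $d$ be a fixed positive integer and let $S=\{p_1,\dots,p_n\}$ be a set of points in $\mathbb R^d$, each moving along its own line at its own constant velocity, so that every $p_i(t)$ is an affine function of $t\in\mathbb R$. Fix a metric $L_p$ on $\mathbb R^d$. At each time $t$ the complete graph on $S$, weighted by the distances at time $t$, has a minimum spanning tree and a maximum spanning tree. We assume \emph{general position}: both trees are unique for all but finitely many $t$. Since the distances are continuous in $t$, each tree is then constant on every open interval between consecutive exceptional times. A \emph{transition} is a change of the edge set of the tree as $t$ runs from $-\infty$ to $+\infty$, that is, an exceptional time before and after which the tree is different. Let $c_p(n,\min)$ and $c_p(n,\max)$ be the maximum numbers of transitions of the minimum and of the maximum spanning tree over all configurations of $n$ linearly moving points in general position. Below, MST means minimum spanning tree, and the constants in $O(\cdot)$, $\Omega(\cdot)$ and $\Theta(\cdot)$ may depend on $d$.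

We study the ``linear'' metrics $L_1$ and $L_\infty$. For these the distance between two points is the maximum of a bounded number of affine functions of $t$. According to \cite{source}, where the question was posed,
\[
c_1(n,\max),\ c_\infty(n,\max)=\Theta(n^2),\qquad
\Omega(n^2)\le c_1(n,\min),\ c_\infty(n,\min)\le O\bigl(n^{5/2}\alpha(n)\bigr),
\]
and the conjecture there is that $c_1(n,\min)=\Theta(n^2)$ and $c_\infty(n,\min)=\Theta(n^2)$.

The guess $n^2$ is natural. On a line the MST is the path through the points in sorted order, so it can change only when two points meet, and each pair meets at most once. In $\mathbb R^d$ there are still only $O(n^2)$ moments at which two points exchange their order in one of a bounded number of directions, and we shall see in Section~\ref{sec:upper} that a certain graph with $O(n)$ edges which contains the MST undergoes only $O(n^2)$ edge changes in total. What remains is the competition of lengths inside such a sparse graph: two distances can cross while no two points change their order. This competition turns out to be strong enough to refute the conjecture.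

\subsection{Results}

For the inverse Ackermann function we fix the normalization
\begin{equation}\label{eq:ack}
A_1(m)=2m,\qquad A_{j+1}(m)=A_j^{(m)}(1),\qquad A(k)=A_k(k),\qquad
\alpha(n)=\min\{k\ge1: A(k)\ge n\},
\end{equation}
where $A_j^{(m)}$ is the $m$-fold iterate of $A_j$. A normalization that changes $\alpha$ by a bounded amount affects only constants below.

\begin{theorem}\label{thm:disproof}
For every fixed $d\ge2$, $\;c_1(n,\min)/n^2\to\infty$ and $c_\infty(n,\min)/n^2\to\infty$. In particular the conjecture is false for every $d\ge 2$.
\end{theorem}

\begin{theorem}\label{thm:quant}
For every fixed $d\ge2$, $\;c_1(n,\min)=\Omega(n^2\alpha(n))$ and $c_\infty(n,\min)=\Omega(n^2\alpha(n))$.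
\end{theorem}

\begin{theorem}\label{thm:upper}
For every fixed $d$, $\;c_1(n,\min)=O(n^{7/3})$ and $c_\infty(n,\min)=O(n^{7/3})$.
\end{theorem}

\begin{proposition}\label{prop:line}
For $d=1$ and $n\ge3$, $\;c_1(n,\min)=c_\infty(n,\min)=\binom n2$.
\end{proposition}

So the conjecture holds for $d=1$. For $d\ge2$ the order between $n^2\alpha(n)$ and $n^{7/3}$ is not determined here.

Theorem~\ref{thm:quant} contains Theorem~\ref{thm:disproof}. We state both because the first has the shorter proof: its only external ingredient is the theorem of Wiernik and Sharir \cite{WS} on lower envelopes of segments. Theorem~\ref{thm:quant} needs in addition a bound on the size of solutions of polynomial inequalities \cite{GV}, and Theorem~\ref{thm:upper} uses Dey's bound for spanning trees with affine weights \cite{Dey}.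

Section~\ref{sec:prelim} collects elementary facts and treats the line. Section~\ref{sec:mechanism} explains the lower bound construction on its smallest instance. Sections~\ref{sec:gadget} and~\ref{sec:construction} prove Theorem~\ref{thm:disproof}, Section~\ref{sec:quant} proves Theorem~\ref{thm:quant}, and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}.

\section{Preliminaries}\label{sec:prelim}

\subsection{Two facts about spanning trees}

\begin{lemma}\label{lem:bottleneck}
Let $\mathcal M$ be an MST of a connected weighted graph, let $x,y$ be vertices and let $\pi$ be any path from $x$ to $y$ in the graph. Then every edge on the path from $x$ to $y$ in $\mathcal M$ has weight at most the maximum edge weight of $\pi$. In particular, an edge that is strictly heavier than all other edges of some cycle lies in no MST.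
\end{lemma}

\begin{proof}
Removing an edge $f$ of the tree path splits $\mathcal M$ into two parts that separate $x$ from $y$. Some edge $f'$ of $\pi$ joins the two parts. If $f$ were heavier than all edges of $\pi$, then $\mathcal M-f+f'$ would be a lighter spanning tree. For the last statement let $x,y$ be the endpoints of the heavy edge and $\pi$ the rest of the cycle.
\end{proof}

\begin{lemma}\label{lem:cycle}
If all edge weights of a connected graph are distinct, the MST is unique, and an edge lies outside it if and only if it is the heaviest edge of some cycle.
\end{lemma}

\begin{proof}
Let $\mathcal M$ be an MST. If $f\notin\mathcal M$, then Lemma~\ref{lem:bottleneck} with $\pi=f$ shows that $f$ is the heaviest edge of the cycle in $\mathcal M+f$. Conversely, the heaviest edge of a cycle is not in $\mathcal M$ by Lemma~\ref{lem:bottleneck}. The criterion does not mention $\mathcal M$, so $\mathcal M$ is unique.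
\end{proof}

\subsection{General position and perturbation}

For both metrics write
\begin{equation}\label{eq:norm}
\|x\|=\max_{\ell\in\Phi}\ell(x),\qquad
\Phi=\{\pm x_1,\dots,\pm x_d\}\ \text{for } L_\infty,\qquad
\Phi=\Bigl\{\sum_{h}\pm x_h\Bigr\}\ \text{for } L_1 .
\end{equation}
A configuration of $n$ linearly moving points is described by its initial positions and velocities, that is, by a point of $\mathbb R^{2dn}$.

\begin{lemma}\label{lem:generic}
Outside a finite union of proper linear subspaces of $\mathbb R^{2dn}$, all $\binom n2$ distances are distinct for all but finitely many $t$. In particular such configurations are in general position.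
\end{lemma}

\begin{proof}
Distances are piecewise affine functions of $t$ with finitely many pieces. If two distances, of pairs $\{i,j\}\ne\{k,l\}$, agree at infinitely many times, they agree on an interval on which both are affine. Then $\ell(p_i-p_j)=\ell'(p_k-p_l)$ identically in $t$ for some $\ell,\ell'\in\Phi$. This is a linear condition on the configuration, and it is nontrivial because some index occurs in only one of the two pairs and $\ell,\ell'\neq0$. There are finitely many such conditions. When all distances are distinct, both trees are unique, by Lemma~\ref{lem:cycle} applied to the weights and to their negatives.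
\end{proof}

It is convenient to build special configurations with many ties. The next lemma says that ties are harmless.

\begin{lemma}\label{lem:perturb}
Let $C$ be a configuration of $n$ linearly moving points in $\mathbb R^d$, not necessarily in general position, and let
$x_1<y_1\le x_2<y_2\le\dots\le x_J<y_J$ be times such that for every $j$ no spanning tree is an MST of $C$ both at time $x_j$ and at time $y_j$. Then every configuration in general position that is sufficiently close to $C$ has at least $J$ transitions of its MST. In particular $c(n,\min)\ge J$ for the metric in question.
\end{lemma}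

\begin{proof}
There are finitely many spanning trees, and their weights depend continuously on the configuration and on time. At time $x$ each tree that is not an MST of $C$ exceeds the minimum by a positive amount. So for $C'$ close to $C$ and $x'$ close to $x$, every MST of $C'$ at $x'$ is an MST of $C$ at $x$. We apply this to the finitely many times $x_j,y_j$. If $C'$ is in general position and close to $C$, replace each of these times by a nearby one at which the MST of $C'$ is unique, keeping the order and replacing equal times by equal times. The trees of $C'$ at $x_j'$ and $y_j'$ are then different. Near a time with unique MST the tree is constant, so a transition occurs strictly between $x_j'$ and $y_j'$. These $J$ open intervals are disjoint. By Lemma~\ref{lem:generic}, configurations in general position exist arbitrarily close to $C$.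
\end{proof}

\subsection{It suffices to work in the plane with $L_\infty$}\label{ssec:plane}

Since $\frac12(|u+z|+|u-z|)=\max(|u|,|z|)$, the linear map $(u,z)\mapsto(\frac{u+z}2,\frac{u-z}2)$ is an isometry from $(\mathbb R^2,L_\infty)$ to $(\mathbb R^2,L_1)$. It maps linear motions to linear motions. Moreover $(\mathbb R^2,L_p)$ is a coordinate subspace of $(\mathbb R^d,L_p)$ for $d\ge2$. So a configuration in $(\mathbb R^2,L_\infty)$ with times as in Lemma~\ref{lem:perturb} yields such configurations, with the same $J$, in $(\mathbb R^d,L_\infty)$ and in $(\mathbb R^d,L_1)$, and the lemma is then applied in $\mathbb R^d$.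

\subsection{The line}

\begin{proof}[Proof of Proposition~\ref{prop:line}]
For $d=1$ the two metrics coincide. On a line, the MST of distinct points is the path through them in sorted order: if $j$ lies strictly between $i$ and $k$, then $ik$ is strictly the longest edge of the triangle $ijk$ and lies in no MST.

\emph{Upper bound.} General position and $n\ge3$ exclude two identical trajectories $p_i\equiv p_j$. Indeed, suppose there are such trajectories, and let $\mathcal M$ be an MST at any time. If $ij\in\mathcal M$, one of $i,j$, say $i$, has a further neighbor $k$, and $\mathcal M-ik+jk$ is another MST. If $ij\notin\mathcal M$, replacing some other edge of the cycle in $\mathcal M+ij$ by $ij$, which has length $0$, gives another MST. So the MST would never be unique. Hence every two points meet at most once. The sorted order, and with it the edge set, changes only at meetings, so there are at most $\binom n2$ transitions.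

\emph{Lower bound.} Take generic points with distinct velocities, such that all $\binom n2$ meetings occur at distinct times and the conclusion of Lemma~\ref{lem:generic} holds. A meeting of $i$ and $j$ exchanges two neighbors of the path, turning $\dots x\,i\,j\,y\dots$ into $\dots x\,j\,i\,y\dots$. If $x$ exists, the edge $xi$ disappears; if $y$ exists, the edge $jy$ disappears. Since $n\ge3$, at least one of $x,y$ exists, so every meeting is a transition.
\end{proof}

\section{The mechanism, on two modules}\label{sec:mechanism}

This section explains the lower bound and works out its smallest instance. The proofs are in Sections~\ref{sec:gadget} and~\ref{sec:construction}.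

\paragraph{The tree as a minimizer.}
Suppose that most points form two static clusters, a top cluster $\mathcal T$ and a bottom cluster $\mathcal B$, each held together by short edges, with a large gap between them. In the gap there are \emph{modules}, each a close pair $A=\{a,b\}$ with $a$ facing the top and $b$ facing the bottom. The cheapest way to join $\mathcal T$ to $\mathcal B$ is through a module, and the \emph{cost} of using $A$ is the bottleneck value
\[
h_A=\max\bigl(d(A,\mathcal T),d(A,\mathcal B)\bigr).
\]
The MST joins $\mathcal T$ to $\mathcal B$ through the module of least cost. As time passes it therefore records every change of the minimizer in the lower envelope of the functions $h_A(t)$.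

If these functions were affine, nothing would be gained: the lower envelope of $s$ affine functions has at most $s$ pieces. But lower envelopes of $s$ \emph{segments} can have of the order of $s\alpha(s)$ pieces \cite{WS}. So we want the modules to behave like segments.

\paragraph{A module is a segment.}
The $L_\infty$ distance is a maximum, and this lets the horizontal coordinate decide when a module is usable. Let
\[
T=(-1,\tfrac54),\quad B=(1,-\tfrac54),\quad a(\tau)=(\tau-\rho,\tfrac14),\quad b(\tau)=(\tau-\lambda,-\tfrac14),\qquad 0<\lambda<\rho<\tfrac14,\ 0<\tau<\tfrac14 .
\]
The vertical differences of $a,T$ and of $b,B$ are $1$, and the horizontal differences are $1+\tau-\rho$ and $1+\lambda-\tau$. Hence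
\[
\max\bigl(d(a,T),d(b,B)\bigr)=1+\max(0,\ \tau-\rho,\ \lambda-\tau).
\]
This equals $1$ exactly during the \emph{window} $[\lambda,\rho]$. The point $T$ lies to the left, so moving away from it closes the window at $\rho$; the point $B$ lies to the right, so approaching it opens the window at $\lambda$. Now lower $a$ by $\varepsilon\ell(\tau)$ and raise $b$ by the same amount, where $\ell$ is affine and $\varepsilon$ is tiny. The vertical differences become $1+\varepsilon\ell(\tau)$, and the cost becomes
\[
1+\max(\varepsilon\ell(\tau),\ \tau-\rho,\ \lambda-\tau).
\]
At times that keep a fixed distance from the ends of the window, and for $\varepsilon$ small, this is $1+\varepsilon\ell(\tau)$ inside the window and larger by a constant outside it. The module represents the segment with graph $\ell$ over $[\lambda,\rho]$. One coordinate carries the window and the other carries the value; this is where $d\ge2$ is needed.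

\paragraph{Replaying the envelope.}
One passage of $s$ modules past one pair $T,B$ gives about $s\alpha(s)$ changes, which is far below quadratic. To reach $n^2$, each module must be used about $n$ times. So we place \emph{stations} $T_m,B_m$, $m=1,\dots,N$, at horizontal distance $8$ and let the modules travel past them at speed $1$. Here is the difficulty. A module whose vertical coordinate has slope $-\varepsilon\mu_k$ drifts by $-8\varepsilon\mu_k$ from one station to the next. Modules with different slopes $\mu_k$ drift apart, and two affine functions cross only once.

The remedy is to have different modules at \emph{different} stations at the same time, and to let the heights of the stations compensate for the drift. Let module $k$ run $i_k$ stations ahead, with distinct integers $i_k\ge0$, and give it the slope $\mu_k=i_k/4$. In units of $\varepsilon$ it then drifts by $-2i_k$ per epoch, an \emph{epoch} being the time $8$ needed to travel from one station to the next. Move the $m$-th pair of station points by $\varepsilon m^2$ toward the horizontal axis. From epoch $e$ to epoch $e+1$ module $k$ passes from station $e+i_k$ to station $e+1+i_k$, and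
\[
(e+1+i_k)^2-(e+i_k)^2=2i_k+(2e+1).
\]
The part that depends on the module cancels the drift exactly. The rest, $2e+1$, is the same for all modules and does not affect the comparison between them. So every epoch shows the same envelope.

\paragraph{Two modules by hand.}
Take $i_1=0$, $i_2=1$, windows $[\lambda_k,\rho_k]=[\frac1{32},\frac7{32}]$ for both, and the functions $\ell_1(\tau)=\frac1{32}$, $\ell_2(\tau)=\frac\tau4$, which cross at $\tau=\frac18$. Station points have heights $\pm(\frac54-\varepsilon m^2)$. Module $k$ has its points at heights $\pm(\frac14+\varepsilon\zeta_k(t))$ with
\[
\zeta_1(t)=-\tfrac1{32},\qquad \zeta_2(t)=-\tfrac t4-1 .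
\]
At time $t=8e+\tau$, module $1$ is at station $e$ and module $2$ at station $e+1$. Their vertical differences to the station points are
\begin{align*}
\text{module }1:&\quad 1-\varepsilon\bigl(e^2-\tfrac1{32}\bigr)=1+\varepsilon\bigl(\tfrac1{32}-e^2\bigr),\\
\text{module }2:&\quad 1-\varepsilon\bigl((e+1)^2-\tfrac{8e+\tau}4-1\bigr)=1+\varepsilon\bigl(\tfrac\tau4-e^2\bigr).
\end{align*}
At $\tau=\frac1{16}$ module $2$ is cheaper ($\frac1{64}<\frac1{32}$), and at $\tau=\frac3{16}$ module $1$ is cheaper ($\frac1{32}<\frac3{64}$), in every epoch $e$. So these four points alone cause at least one change of the tree per epoch, hence about $N$ changes in total. With $G$ such groups passing the stations one after the other we get about $GN$ changes from $O(N+G)$ points, a quadratic number. Replacing two segments by $s$ segments with $Q$ envelope pieces multiplies this number of changes per group by $Q-1$ and the number of moving points per group by only $s/2$. Since $Q/s$ can be arbitrarily large, the bound $O(n^2)$ fails.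

\section{Gadgets from lower envelopes}\label{sec:gadget}

We isolate the combinatorial data that the construction takes from a set of segments. Inequalities are strict and are required only at finitely many sample times, so that the data survive perturbations.

\begin{definition}\label{def:gadget}
A \emph{gadget} $(s,Q,M)$ consists of the following.
\begin{itemize}
\item Windows $[\lambda_k,\rho_k]\subset(0,\frac14)$ with $\lambda_k<\rho_k$, for $k=1,\dots,s$.
\item Affine functions $\ell_k(\tau)=\gamma_k+\frac{i_k}4\tau$ with \emph{distinct integers} $0\le i_k\le M$, where $M\ge1$.
\item Samples $0<\tau_1<\dots<\tau_Q<\frac14$, none equal to any $\lambda_k$ or $\rho_k$, and indices $k_1,\dots,k_Q$ with $k_q\ne k_{q+1}$, such that $\tau_q\in(\lambda_{k_q},\rho_{k_q})$ and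
\[
\ell_{k_q}(\tau_q)<\ell_k(\tau_q)\qquad\text{for every } k\ne k_q \text{ with } \tau_q\in[\lambda_k,\rho_k].
\]
\end{itemize}
\end{definition}

The two-module example is a gadget $(2,2,1)$ with samples $\frac1{16},\frac3{16}$ and $k_1=2$, $k_2=1$.

Segments are closed and have positive length. The \emph{lower envelope} $E$ of finitely many non-vertical segments is the partial function of the abscissa whose value at $x$ is the smallest ordinate at $x$ among the segments whose abscissa interval contains $x$; it is undefined if there is no such segment. A \emph{piece} is a maximal open interval on which $E$ is defined, continuous and affine.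

\begin{fact}[Wiernik--Sharir \cite{WS}]\label{fact:WS}
There are $c_0>0$ and $s_0$ such that for every $s\ge s_0$ there are $s$ non-vertical segments in the plane whose lower envelope has at least $c_0\,s\,\alpha(s)$ pieces.
\end{fact}

Other conventions for counting pieces change their number by $O(s)$, which affects only $c_0$ and $s_0$ because $\alpha(s)\to\infty$.

\begin{lemma}\label{lem:gadget}
For every $s\ge\max(s_0,2)$ there is a gadget $(s,Q,M)$ with $Q\ge c_0\,s\,\alpha(s)$ and some finite $M$.
\end{lemma}

\begin{proof}
Take the segments from Fact~\ref{fact:WS}. As long as two collinear segments have intersecting abscissa intervals, replace them by their union; this does not change $E$. Afterwards two different segments lie on different lines or have disjoint abscissa intervals. Consequently, at all but finitely many abscissae the ordinates of the segments present are pairwise distinct.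

\emph{Each piece belongs to one segment.} On a piece $I$ the function $E$ agrees with one line. A segment not on this line attains $E$ at no more than one point of $I$, so all but finitely many points of $I$ lie in the abscissa intervals of segments on this line. These intervals are finite in number, closed and pairwise disjoint. Their union is closed, so it contains all of $I$, and since $I$ is connected, one of them contains $I$. The corresponding segment coincides with $E$ on $I$.

\emph{Consecutive pieces belong to different segments.} Suppose two consecutive pieces belong to the same segment, with affine function $f$. The segment, and hence $E$, is defined on the whole interval between the two pieces. All but finitely many points where $E$ is defined lie in pieces, so the two pieces are separated by a single abscissa $x$, and $E(x)\le f(x)$. If $E(x)<f(x)$, some segment lies strictly below $f$ at $x$. It is non-vertical and extends to at least one side of $x$, so by continuity it lies strictly below $f$ near $x$ on that side, which contradicts $E=f$ on both sides. So $E(x)=f(x)$, and $E$ is affine across $x$. This contradicts the maximality of the pieces.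

\emph{Samples.} Choose one sample in each piece, avoiding the endpoints of all abscissa intervals and all abscissae at which two ordinates coincide. This gives $Q\ge c_0\,s\,\alpha(s)$ samples, and the segments $k_q$ attaining $E$ satisfy $k_q\ne k_{q+1}$. If merging has left fewer than $s$ segments, add short unsampled segments over pairwise disjoint intervals to the right of everything else. An increasing affine change of the abscissa moves all intervals and samples into $(0,\frac14)$.

\emph{Integral slopes.} For each $q$ and $k\ne k_q$ exactly one of the following holds: $\tau_q<\lambda_k$, or $\tau_q>\rho_k$, or $\lambda_k<\tau_q<\rho_k$ together with a strict inequality of ordinates. These finitely many strict inequalities survive a small change of the slopes, so we may assume that the slopes are distinct rationals $a_k/W$ with a common denominator $W\ge1$. Multiplying all ordinates by $W/4$ and adding a common linear function $\frac r4\tau$, with a large integer $r$, preserves all comparisons. The slopes become $i_k/4$ with distinct integers $i_k=a_k+r\ge0$. Put $M=\max_k i_k$, which is at least $1$ because $s\ge2$.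
\end{proof}

\section{The planar construction}\label{sec:construction}

\subsection{The points}

Fix a gadget $(s,Q,M)$ with notation as in Definition~\ref{def:gadget}, integers $N\ge2M$ and $G\ge1$, and a small $\varepsilon>0$ to be chosen last. We work in the plane with coordinates $(u,z)$ and the $L_\infty$ metric.

\paragraph{Static points.}
The station points are
\[
T_m=(8m-1,\ \tfrac54-\varepsilon m^2),\qquad B_m=(8m+1,\ -\tfrac54+\varepsilon m^2)\qquad(1\le m\le N).
\]
The \emph{top chain} consists of the points $(u,2)$ with $u=7,\,7.5,\,8,\dots,8N-1$, and the \emph{bottom chain} of the points $(u,-2)$ with $u=9,\,9.5,\dots,8N+1$. Let $\mathcal T$ be the set of all $T_m$ and the top chain, and $\mathcal B$ the set of all $B_m$ and the bottom chain. Each chain has $16N-15$ points, so $|\mathcal T|+|\mathcal B|=2(17N-15)\le34N$.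

\paragraph{Moving points.}
Group $g\in\{1,\dots,G\}$ has the time offset $\theta_g=100Ng$ and consists of the modules $A_{g,k}=\{a_{g,k},b_{g,k}\}$, $k=1,\dots,s$, where
\begin{align*}
a_{g,k}(t)&=\bigl(t-\theta_g+8i_k-\rho_k,\ \ \tfrac14+\varepsilon\zeta_{g,k}(t)\bigr),\\
b_{g,k}(t)&=\bigl(t-\theta_g+8i_k-\lambda_k,\ -\tfrac14-\varepsilon\zeta_{g,k}(t)\bigr),\\
\zeta_{g,k}(t)&=-\tfrac{i_k}4(t-\theta_g)-i_k^2-\gamma_k .
\end{align*}

\paragraph{Padding.} To reach a prescribed number of points we may add stationary points $(0,100+10j)$, $j=0,1,2,\dots$.

\paragraph{Sample times.} $t_{g,e,q}=\theta_g+8e+\tau_q$ for $1\le g\le G$, $1\le e\le N-M$, $1\le q\le Q$.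

\paragraph{Choice of $\varepsilon$.}
Let $\delta>0$ be the minimum distance between a sample $\tau_q$ and an endpoint $\lambda_k$ or $\rho_k$. Put $\eta=\min(\frac1{40},\frac\delta8)$, and choose $\varepsilon$ so small that $\varepsilon m^2\le\eta$ for $1\le m\le N$ and $|\varepsilon\zeta_{g,k}(t)|\le\eta$ for all $g,k$ and all of the finitely many sample times $t$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.9cm,y=1.05cm]
\foreach \x in {-2.5,-2,-1.5,-1,-0.5,0,0.5,1,1.5,2,2.5} {
  \fill (\x,2) circle (1.3pt);
  \fill (\x,-2) circle (1.3pt);
}
\draw[gray] (-2.5,2)--(2.5,2);
\draw[gray] (-2.5,-2)--(2.5,-2);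
\draw[gray] (-1,2)--(-1,1.22);
\draw[gray] (1,-2)--(1,-1.22);
\draw[dashed] (-1,1.22)--(-0.08,0.27);
\draw[dashed] (1,-1.22)--(0.08,-0.27);
\draw[thick] (-0.08,0.27)--(0.08,-0.27);
\fill (-1,1.22) circle (2pt) node[left] {$T_m$};
\fill (1,-1.22) circle (2pt) node[right] {$B_m$};
\fill (-0.08,0.27) circle (2pt) node[above right] {$a$};
\fill (0.08,-0.27) circle (2pt) node[below left] {$b$};
\draw[->] (0.35,0)--(1.0,0);
\node[right] at (2.6,2) {top chain};
\node[right] at (2.6,-2) {bottom chain};
\end{tikzpicture}
\caption{A module $\{a,b\}$ moving to the right past the station $T_m,B_m$ (not to scale in the vertical direction). Both dashed links have $L_\infty$ length close to $1$. Their vertical extents are equal and carry the value $1+\varepsilon L$ of a segment; their horizontal extents $1+\tau-\rho$ and $1+\lambda-\tau$ exceed $1$ after the end and before the beginning of the window $[\lambda,\rho]$, respectively. Solid edges have length at most $\frac45$.}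
\label{fig:station}
\end{figure}

\subsection{The distances at a sample time}

Each of $\mathcal T$, $\mathcal B$, every module, and every single padding point will be called a \emph{component}. For sets, $d(X,Y)$ denotes the minimum distance. Fix a sample time $t=t_{g,e,q}$ and write $\tau=\tau_q$.

\begin{lemma}\label{lem:distances}
At time $t=t_{g,e,q}$ the following hold.
\begin{enumerate}
\item[(i)] Each component is connected by edges of length at most $\frac45$.
\item[(ii)] For every $k$, put $m=e+i_k$ and $L_k=\ell_k(\tau)-e^2$. Then $1\le m\le N$, $\;|\varepsilon L_k|\le2\eta\le\min(\frac1{20},\frac\delta4)$ and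
\begin{equation}\label{eq:key}
d(a_{g,k},T_m)=1+\max(\varepsilon L_k,\ \tau-\rho_k),\qquad
d(b_{g,k},B_m)=1+\max(\varepsilon L_k,\ \lambda_k-\tau).
\end{equation}
Both numbers lie in $[0.95,\,1.25]$, and they equal $d(A_{g,k},\mathcal T)$ and $d(A_{g,k},\mathcal B)$, respectively.
\item[(iii)] All distances between points of different components, other than those in \eqref{eq:key} for $k=1,\dots,s$, exceed $1.4$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Chain steps have length $\frac12$. The point $T_m$ is at distance at most $\frac34+\eta$ from the chain point $(8m-1,2)$, and $B_m$ from $(8m+1,-2)$. In a module of any group the horizontal difference is $\rho_k-\lambda_k<\frac14$ and the vertical one is at most $\frac12+2\eta$.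

(ii) Since $1\le e\le N-M$ and $0\le i_k\le M$, we have $1\le m\le N$. The vertical differences of $T_m,a_{g,k}$ and of $b_{g,k},B_m$ both equal $1-\varepsilon(m^2+\zeta_{g,k}(t))$, and
\[
-\bigl(m^2+\zeta_{g,k}(t)\bigr)=-(e+i_k)^2+\tfrac{i_k}4(8e+\tau)+i_k^2+\gamma_k=-e^2+\gamma_k+\tfrac{i_k}4\tau=L_k .
\]
So the vertical differences are $1+\varepsilon L_k$, and $|\varepsilon L_k|\le\varepsilon m^2+|\varepsilon\zeta_{g,k}(t)|\le2\eta$. At time $t$ the abscissa of $a_{g,k}$ is $8m+\tau-\rho_k$ and that of $b_{g,k}$ is $8m+\tau-\lambda_k$. The horizontal differences to $T_m$ and $B_m$ are therefore $1+\tau-\rho_k>0$ and $1+\lambda_k-\tau>0$. This gives \eqref{eq:key}. Since $|\varepsilon L_k|\le\frac1{20}$ and $|\tau-\rho_k|,|\lambda_k-\tau|<\frac14$, both distances lie in $[0.95,1.25]$. That they are the least distances to $\mathcal T$ and $\mathcal B$ follows from (iii).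

(iii) We go through all pairs of different components.

\emph{Module $A_{g,k}$ of group $g$ and $\mathcal T$.} From $a_{g,k}$ to $T_{m'}$ with $m'\ne m=e+i_k$, the horizontal difference is at least $8-\frac54$. From $a_{g,k}$ to the top chain the vertical difference is at least $\frac74-\eta$. From $b_{g,k}$ to any $T_{m'}$ it is at least $\frac32-2\eta\ge1.45$, and from $b_{g,k}$ to the top chain at least $\frac94-\eta$.

\emph{Module $A_{g,k}$ of group $g$ and $\mathcal B$.} The same bounds hold, by symmetry, with the roles of $a_{g,k}$ and $b_{g,k}$ exchanged.

\emph{$\mathcal T$ and $\mathcal B$.} The vertical difference is at least $\frac52-2\eta$.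

\emph{Two modules of group $g$, or of any other single group.} The $i_k$ are distinct integers, so the horizontal difference is at least $8-\frac14$.

\emph{Modules of different groups.} The horizontal difference is at least $100N-8M-\frac14$, which exceeds $2$ because $2M\le N$.

\emph{A module of group $g'\ne g$ and $\mathcal T\cup\mathcal B$.} The static points have $u\in[7,8N+1]$, and $8\le t-\theta_g\le8(N-M)+\frac14\le8N$. If $g'<g$, the points of the module have $u\ge100N+8-\frac14$. If $g'>g$, they have $u\le-100N+8N+8M<0$. In both cases the distance exceeds $2$.

\emph{Padding points.} They have mutual distance at least $10$, and they have height at least $100$ while all other points have $|z|\le2$.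
\end{proof}

The term $-e^2$ in $L_k$ is the same for all modules of the group. So the comparison of the modules is the same in every epoch and for every group.

\subsection{The tree at a sample time}

\begin{lemma}\label{lem:bridge}
Every MST at time $t_{g,e,q}$ contains an edge between $A_{g,k_q}$ and $\mathcal T$ and an edge between $A_{g,k_q}$ and $\mathcal B$. No other module is joined by tree edges to both $\mathcal T$ and $\mathcal B$.
\end{lemma}

\begin{proof}
For a module $A$ let $h_A=\max(d(A,\mathcal T),d(A,\mathcal B))$. We first show that $A^*=A_{g,k_q}$ is the unique minimizer of $h$ and that $h_{A^*}\le1.05$. By Lemma~\ref{lem:distances}(ii),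
\[
h_{A_{g,k}}=1+\max(\varepsilon L_k,\ \tau_q-\rho_k,\ \lambda_k-\tau_q).
\]
If $\tau_q\in[\lambda_k,\rho_k]$, the last two terms are at most $-\delta<-\frac\delta4\le\varepsilon L_k$, so $h_{A_{g,k}}=1+\varepsilon L_k$. Since $L_k=\ell_k(\tau_q)-e^2$, the gadget property says that among these $k$ the index $k_q$ is the strict minimizer. Moreover $h_{A^*}\le1+\min(\frac1{20},\frac\delta4)$. If $\tau_q\notin[\lambda_k,\rho_k]$, one of the last two terms is at least $\delta$, so $h_{A_{g,k}}\ge1+\delta>h_{A^*}$. For modules of other groups, $h>1.4$ by Lemma~\ref{lem:distances}(iii).

Now let $\mathcal M$ be an MST. Two points of one component are joined by a path of edges of length at most $\frac45$, so by Lemma~\ref{lem:bottleneck} their path in $\mathcal M$ has only such edges. By Lemma~\ref{lem:distances} edges between different components have length at least $0.95$. Hence this path stays in the component: $\mathcal M$ induces a spanning tree on every component, and contracting all components turns $\mathcal M$ into a tree $\overline{\mathcal M}$.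

There is a path from a point of $\mathcal T$ to a point of $\mathcal B$ through $A^*$ whose edges have length at most $h_{A^*}$: it uses two edges between components that realize $d(A^*,\mathcal T)$ and $d(A^*,\mathcal B)$, and possibly the edge inside $A^*$, of length at most $\frac45<0.95\le h_{A^*}$. By Lemma~\ref{lem:bottleneck} the path in $\mathcal M$ between the same two points, and hence the path from $\mathcal T$ to $\mathcal B$ in $\overline{\mathcal M}$, uses only edges of length at most $h_{A^*}\le1.05$. By Lemma~\ref{lem:distances} every edge between components that is so short joins a module of group $g$ to $\mathcal T$ or to $\mathcal B$. So the path has the form $\mathcal T$--$A$--$\mathcal B$ with a single module $A$, and its two edges show $h_A\le h_{A^*}$. Hence $A=A^*$. A second module joined to both $\mathcal T$ and $\mathcal B$ would create a cycle in $\overline{\mathcal M}$.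
\end{proof}

\subsection{Counting}

\begin{proposition}\label{prop:count}
Suppose there is a gadget $(s,Q,M)$, and let $n\ge4s$ and $\lfloor n/68\rfloor\ge2M$. Then for every $d\ge2$
\begin{equation}\label{eq:count}
c_\infty(n,\min),\ c_1(n,\min)\ \ge\ \frac{n^2}{2176}\cdot\frac{Q-1}s .
\end{equation}
\end{proposition}

\begin{proof}
Take $N=\lfloor n/68\rfloor$ and $G=\lfloor n/(4s)\rfloor$ in the construction. It uses at most $34N+2sG\le\frac n2+\frac n2=n$ points, and we pad to exactly $n$.

Since $k_q\ne k_{q+1}$, Lemma~\ref{lem:bridge} shows that no MST at time $t_{g,e,q}$ is an MST at time $t_{g,e,q+1}$. The samples of a pair $(g,e)$ lie in $(\theta_g+8e,\ \theta_g+8e+\frac14)$. These intervals are disjoint for different pairs, because $8e+\frac14<8(e+1)\le8N$ and $8N<100N=\theta_{g+1}-\theta_g$. So the pairs of consecutive samples satisfy the hypothesis of Lemma~\ref{lem:perturb} with $J=G(N-M)(Q-1)$. By Section~\ref{ssec:plane} this holds for both metrics in every dimension $d\ge2$, and both numbers are at least $G(N-M)(Q-1)$.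

Finally $N\ge2M$ gives $N-M\ge\frac N2$. Since $N\ge2M\ge2$, we have $n\ge68$, so $N\ge\frac n{136}$ and $N-M\ge\frac n{272}$. From $n\ge4s$ we get $G\ge\frac n{8s}$. Now $272\cdot8=2176$.
\end{proof}

With the two-module gadget $(2,2,1)$ of Section~\ref{sec:mechanism} the bound is $n^2/4352$ for $n\ge136$. Everything beyond $n^2$ comes from the ratio $(Q-1)/s$.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Fix $s\ge\max(s_0,2)$ and a gadget as in Lemma~\ref{lem:gadget}. Then $M$ is a constant, so Proposition~\ref{prop:count} applies to all large $n$ and yields
\[
\liminf_{n\to\infty}\frac{c(n,\min)}{n^2}\ \ge\ \frac1{2176}\Bigl(c_0\,\alpha(s)-\frac1s\Bigr)\qquad\text{for } c=c_1 \text{ and } c=c_\infty .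
\]
Here $s$ is arbitrary and $\alpha(s)\to\infty$, so $c(n,\min)/n^2\to\infty$.
\end{proof}

\section{The quantitative bound}\label{sec:quant}

To let $s$ grow with $n$ we must control $M$, because Proposition~\ref{prop:count} requires $M=O(n)$. The inverse Ackermann function grows so slowly that even a doubly exponential bound on $M$ suffices. Such a bound follows from a general principle: the strict inequalities that define a gadget, if solvable at all, have a solution that is not too large and satisfies them with a margin that is not too small.

\begin{fact}[Grigor'ev--Vorobjov \cite{GV}; see also {\cite[Ch.~13]{BPR}}]\label{fact:GV}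
There is a constant $\kappa$ such that a nonempty set in $\mathbb R^v$ defined by $w$ polynomial inequalities of degree at most $D$ $(D\ge2)$ with integer coefficients of bit length at most $\beta$ $(\beta\ge1)$ contains a point of norm at most $2^{\beta(wD)^{\kappa v}}$.
\end{fact}

\begin{lemma}\label{lem:size}
For all large $s$ there is a gadget $(s,Q,M)$ with $Q\ge\min(c_0\,s\,\alpha(s),\,s^2)$ and $M\le2^{2^{s^4}}$.
\end{lemma}

\begin{proof}
Start from a gadget of Lemma~\ref{lem:gadget}. If $Q>s^2$, keep only the first $s^2$ samples; so $Q\le s^2$. Regard the slopes $\mu_k$, the intercepts $\nu_k$, the endpoints $\lambda_k,\rho_k$ and the samples $\tau_q$ as at most $4s+s^2$ real unknowns. For each $q$ and $k\ne k_q$ record which of the following holds in the given gadget: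
\[
\tau_q<\lambda_k;\qquad \tau_q>\rho_k;\qquad \lambda_k<\tau_q<\rho_k\ \text{ and }\ \mu_{k_q}\tau_q+\nu_{k_q}<\mu_k\tau_q+\nu_k .
\]
Add the inequalities $0<\lambda_k<\rho_k<\frac14$, $\;0<\tau_1<\dots<\tau_Q<\frac14$ and $\lambda_{k_q}<\tau_q<\rho_{k_q}$, and the strict order of the slopes. We obtain a solvable system of $O(s^3)$ strict inequalities $g_j>0$, where each $g_j$ has degree at most $2$ and integer coefficients of absolute value at most $4$. Every solution has all properties of a gadget, except that its slopes are arbitrary distinct reals.

\emph{A solution with a margin.} Introduce one slack variable $\sigma$ and the system $\sigma\ge1$, $\sigma g_j\ge1$ for all $j$. It is solvable: take a solution of $g_j>0$ and $\sigma$ large. It has $O(s^2)$ unknowns and $O(s^3)$ inequalities of degree at most $3$ with coefficients of bounded bit length. By Fact~\ref{fact:GV} it has a solution of norm at most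
\[
2^{O(1)\cdot(O(s^3))^{O(s^2)}}\ \le\ H:=2^{2^{s^3}}\qquad\text{for large } s .
\]
For this solution $g_j\ge1/\sigma\ge1/H$, and all unknowns are at most $H$ in absolute value.

\emph{Rounding the slopes.} Slopes enter the $g_j$ only through the comparisons of ordinates and through the order of the slopes. Since $|\tau_q|\le\frac14$, changing each slope by at most $h$ changes every $g_j$ by at most $2h$. Let $W=3H$, an integer, and replace each $\mu_k$ by a rational $a_k/W$ with $a_k\in\mathbb Z$ at distance at most $1/W$. Then every $g_j$ remains at least $\frac1H-\frac2{3H}>0$, and $|a_k|\le(H+1)W$. Multiply all ordinates by $W/4$ and add the common function $\frac14(\max_j|a_j|)\tau$. The slopes become $i_k/4$ with $i_k=a_k+\max_j|a_j|$. These $i_k$ are distinct nonnegative integers, bounded by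
\[
M:=2\max_j|a_j|\le6H(H+1)\le12H^2\le2^{2^{s^4}}\qquad\text{for large } s,
\]
and $M\ge1$ because the $a_j$ are distinct and $s\ge2$.
\end{proof}

\begin{lemma}\label{lem:ack}
With \eqref{eq:ack}, $\alpha(s)\le s$ for all $s\ge1$, and $A(k+1)\ge2^{2^{2^{A(k)}}}$ for $k\ge3$.
\end{lemma}

\begin{proof}
By induction on $j$, $A_j(m)\ge m+1$ for $m\ge1$: this is clear for $j=1$, and each of the $m$ applications of $A_j$ in $A_{j+1}(m)=A_j^{(m)}(1)$ adds at least $1$. In particular $A(s)\ge s+1$, so $\alpha(s)\le s$. Next, $A_{j+1}(m+1)=A_j(A_{j+1}(m))\ge A_{j+1}(m)+1$, so all $A_j$ are increasing. Also $A_{j+1}(m)\ge A_j(m)$: for $m=1$ there is equality, and for $m\ge2$ we have $A_{j+1}(m)=A_j(A_{j+1}(m-1))$ with $A_{j+1}(m-1)\ge m$.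

Now let $k\ge3$. By the last inequality for $j=m=k$, $A_{k+1}(k)\ge A(k)$, and hence
\[
A(k+1)=A_k\bigl(A_{k+1}(k)\bigr)\ge A_k(A(k))\ge A_3(A(k)).
\]
Since $A_2(m)=2^m$, the number $A_3(x)$ is a tower of $x$ twos. For $x\ge6$ the tower of $x-3$ twos is at least $x$ (it is $16$ for $x=6$ and at least doubles with each step). So $A_3(x)\ge2^{2^{2^x}}$ for $x\ge6$, and $A(k)\ge A_3(3)=16\ge6$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Let $n$ be large and put $s=\lfloor(\frac12\log_2\log_2n)^{1/4}\rfloor$. Take a gadget from Lemma~\ref{lem:size}. Since $s^4\le\frac12\log_2\log_2n$,
\[
M\le2^{2^{s^4}}\le2^{\sqrt{\log_2n}}\le\tfrac12\lfloor n/68\rfloor ,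
\]
and $n\ge4s$. So Proposition~\ref{prop:count} applies. Since $\alpha(s)\le s$, we have $Q\ge c's\,\alpha(s)$ with $c'=\min(c_0,1)$, and \eqref{eq:count} gives
\[
c(n,\min)\ \ge\ \frac{n^2}{2176}\Bigl(c'\alpha(s)-\frac1s\Bigr)=\Omega(n^2\alpha(s))\qquad\text{for } c=c_1\text{ and } c=c_\infty .
\]
It remains to compare $\alpha(s)$ with $\alpha(n)$. By the choice of $s$, $\log_2\log_2n\le2(s+1)^4\le2^s$ for large $n$, and so $n\le2^{2^{2^s}}$. Since $A(\alpha(s))\ge s$ and $\alpha(s)\ge3$ for large $n$, Lemma~\ref{lem:ack} gives
\[
A(\alpha(s)+1)\ge2^{2^{2^{A(\alpha(s))}}}\ge2^{2^{2^s}}\ge n .
\]
So $\alpha(n)\le\alpha(s)+1$, and $c(n,\min)=\Omega(n^2\alpha(n))$.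
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{fact}[Dey \cite{Dey}]\label{fact:Dey}
The MST of a graph with $V$ vertices and $E$ edges whose weights are affine functions of $t$ changes $O(EV^{1/3})$ times.
\end{fact}

Our weights are not affine but maxima of $|\Phi|=O(1)$ affine functions, with $\Phi$ from \eqref{eq:norm}. A maximum can be imitated by edges in series: in a path of $|\Phi|$ edges only the heaviest edge matters for the MST. Subdividing every edge of the complete graph in this way gives a graph with $\Theta(n^2)$ vertices and edges, and Fact~\ref{fact:Dey} yields only $O(n^{8/3})$. We therefore first find a graph with $O(n)$ edges that contains the MST, and then handle its changes by cutting time into batches.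

\subsection{Cones}

Subdivide the facets of the unit ball of $\|\cdot\|$ into finitely many $(d-1)$-dimensional polytopes of $\|\cdot\|$-diameter less than $1$, and let $\mathcal K$ be the finite set of closed cones over them. These cones cover $\mathbb R^d$. Each $K\in\mathcal K$ has $\ell_K\in\Phi$ with $\|x\|=\ell_K(x)$ on $K$. If $x,y\in K\setminus\{0\}$ and $\|x\|\le\|y\|$, then writing $y-x=\|x\|\bigl(\frac y{\|y\|}-\frac x{\|x\|}\bigr)+(\|y\|-\|x\|)\frac y{\|y\|}$ we get
\begin{equation}\label{eq:cone}
\|y-x\|\le\|x\|\cdot\Bigl\|\frac y{\|y\|}-\frac x{\|x\|}\Bigr\|+\|y\|-\|x\|<\|y\|.
\end{equation}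
So two points seen from a third one in the same cone are closer to each other than the farther one is to the apex.

Let $\Psi$ be a set of representatives, up to proportionality, of the functionals in $\Phi$ and the functionals that define facets of the cones. Then $|\Psi|=O(1)$, and membership of a vector in each $K$ is determined by the signs of the $\psi\in\Psi$ on it.

\subsection{Genericity and events}

Take a configuration in general position whose MST has $J$ transitions, and choose times with unique MST between consecutive transitions, before the first and after the last. Trees at consecutive chosen times differ, so by Lemma~\ref{lem:perturb} every nearby configuration in general position has at least $J$ transitions. Hence, to bound $J$, we may assume that the configuration avoids any given finite union of proper algebraic subsets of $\mathbb R^{2dn}$. We assume that it remains in general position and that the following hold.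
\begin{enumerate}
\item[(G1)] Every $\psi(p_j-p_l)$ with $\psi\in\Psi$, $j\ne l$, is non-constant in $t$, and the zero times for different $(\psi,\{j,l\})$ are distinct.
\item[(G2)] The affine functions $\ell(p_i-p_j)$ and $\ell'(p_k-p_l)$, with $\ell,\ell'\in\Phi$, are distinct if $\{i,j\}\ne\{k,l\}$, and also if $(i,j)=(k,l)$ and $\ell\ne\ell'$.
\end{enumerate}
Each of the finitely many conditions fails only on a proper algebraic subset. For non-constancy and for (G2) this is clear, since each failure implies a nontrivial linear condition. For coinciding zero times of $\psi(p_j-p_l)$ and $\psi'(p_k-p_m)$ write $p_j-p_l=x+tv$ and $p_k-p_m=x'+tv'$. If the zero times coincide, then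
\[
\psi(x)\psi'(v')-\psi'(x')\psi(v)=0 ,
\]
and we must see that the left side is a nonzero polynomial in the configuration. If the pairs differ, some index of the first pair, say $j$, does not occur in the second. Fix all data except the initial position of $p_j$ such that $\psi'(v')\ne0$. Then $x',v,v'$ are fixed and $\psi(x)$ is a non-constant function of the initial position of $p_j$, so the left side is non-constant. If the pairs agree, we may take $x'=x$ and $v'=v$; then $\psi,\psi'$ are not proportional, and the left side is nonzero for $x$ with $\psi'(x)=0\ne\psi(x)$ and $v$ with $\psi'(v)\ne0$.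

Call the $O(n^2)$ zero times of the functions $\psi(p_j-p_l)$ \emph{events}. Each event belongs to exactly one pair $\{j,l\}$. At a non-event time no two points coincide.

\subsection{A sparse graph containing the tree}

At a non-event time, for $K\in\mathcal K$ let
\begin{align*}
\mathrm{out}_K(i)&=\text{the } j \text{ minimizing } \ell_K(p_j) \text{ among } \{j\ne i: p_j-p_i\in K\},\\
\mathrm{in}_K(j)&=\text{the } i \text{ maximizing } \ell_K(p_i) \text{ among } \{i\ne j: p_j-p_i\in K\},
\end{align*}
when these sets are nonempty. So $\mathrm{out}_K(i)$ is the nearest point to $p_i$ in the cone $p_i+K$, and $\mathrm{in}_K(j)$ is the nearest point to $p_j$ among those whose cones contain $p_j$. There are no ties, since $\ell_K$ is proportional to an element of $\Psi$. Let $\Gamma_K$ be the set of ordered pairs $(i,j)$ with $\mathrm{out}_K(i)=j$ and $\mathrm{in}_K(j)=i$, and let $\Gamma$ be the union of the $\Gamma_K$ as a set of undirected edges. In $\Gamma_K$ all in-degrees and out-degrees are at most $1$, so $|\Gamma|\le|\mathcal K|\,n=O(n)$. Requiring both conditions, rather than only the one on $\mathrm{out}_K$, is what bounds the in-degrees too; this is needed in Lemma~\ref{lem:change}.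

\begin{lemma}\label{lem:contain}
At every non-event time at which the MST is unique, $\Gamma$ contains the MST.
\end{lemma}

\begin{proof}
Let $ij$ be an MST edge, and choose $K$ with $p_j-p_i\in K$. Suppose $\mathrm{out}_K(i)=j'\ne j$. Then $d(i,j')=\ell_K(p_{j'}-p_i)<\ell_K(p_j-p_i)=d(i,j)$, and \eqref{eq:cone} with $x=p_{j'}-p_i$, $y=p_j-p_i$ gives $d(j,j')<d(i,j)$. So $ij$ is strictly the longest edge of a triangle, contradicting Lemma~\ref{lem:bottleneck}. Suppose $\mathrm{in}_K(j)=i'\ne i$. Then $d(i',j)=\ell_K(p_j-p_{i'})<d(i,j)$, and \eqref{eq:cone} with $x=p_j-p_{i'}$, $y=p_j-p_i$ gives $d(i,i')<d(i,j)$, again a contradiction. So $(i,j)\in\Gamma_K$.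
\end{proof}

\begin{lemma}\label{lem:change}
Between events $\Gamma$ is constant, and at each event $O(1)$ edges enter or leave $\Gamma$.
\end{lemma}

\begin{proof}
The sets $\Gamma_K$ depend only on the signs of the $\psi(p_j-p_l)$, so $\Gamma$ is constant between events. At an event of $\{j,l\}$ only the cone memberships of $p_j-p_l$ and $p_l-p_j$, and the relative order of $\ell_K(p_j)$ and $\ell_K(p_l)$, can change. For $i\notin\{j,l\}$ the candidate set of $\mathrm{out}_K(i)$ is unchanged, and among its members only the relative order of $j$ and $l$ can change. So $\mathrm{out}_K(i)$ stays the same or switches between $j$ and $l$, and the same holds for $\mathrm{in}_K(i)$. Consequently, for $i,m\notin\{j,l\}$ neither of the statements $\mathrm{out}_K(i)=m$ and $\mathrm{in}_K(m)=i$ changes its truth value. Every pair entering or leaving $\Gamma_K$ is thus incident to $j$ or $l$, and by the degree bounds there are at most $4$ such pairs in $\Gamma_K$ before the event and at most $4$ after it.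
\end{proof}

\subsection{Batches}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Cut the time axis at non-event times with unique MST into $O(n)$ batches with at most $n$ events each. No transition occurs at a cut. Consider one batch, and let $U$ be the union of the graphs $\Gamma(t)$ over its non-event times $t$. By Lemma~\ref{lem:change}, $U$ has $O(n)$ edges. By Lemma~\ref{lem:contain}, for all but finitely many $t$ in the batch the MST of $S$ is contained in $\Gamma(t)\subseteq U$. So $U$ is connected, and for these $t$ the MST of $S$ is the MST of $U$ with the weights $w_{ij}(t)=\max_{\ell\in\Phi}\ell(p_i-p_j)$.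

Orient each edge of $U$ arbitrarily, and replace each edge $e=ij$ by a path $P_e$ of $|\Phi|$ edges with the affine weights $\ell(p_i-p_j)$, $\ell\in\Phi$. The resulting graph $U'$ has $O(n)$ vertices and edges. By (G2) its weights are distinct for all but finitely many $t$; consider such a $t$. The weights $w_e$ of $U$, being the maxima of disjoint sets of these weights, are then distinct too.

The cycles of $U'$ are obtained from the cycles of $U$ by replacing every edge $e$ by $P_e$, and the heaviest edge of $P_e$ has weight $w_e$. So an edge $f$ of $P_e$ is the heaviest edge of some cycle of $U'$ if and only if $f$ is the heaviest edge of $P_e$ and $e$ is the heaviest edge of some cycle of $U$. By Lemma~\ref{lem:cycle}, applied to $U$ and to $U'$,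
\[
e\in\mathrm{MST}(U)\iff P_e\subseteq\mathrm{MST}(U').
\]
Thus $\mathrm{MST}(U)$ is determined by $\mathrm{MST}(U')$, so every transition in the batch is also a change of $\mathrm{MST}(U')$. By Fact~\ref{fact:Dey} there are $O(n\cdot n^{1/3})$ of them. Summing over $O(n)$ batches gives $O(n^{7/3})$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
Source of the problem:
\url{https://ipsj.ixsq.nii.ac.jp/ej/index.php?action=pages_view_main&active_action=repository_action_common_download&item_id=32521&item_no=1&attribute_id=1&file_no=1&page_id=13&block_id=8}

\bibitem{BPR}
Basu, Pollack, Roy, \emph{Algorithms in Real Algebraic Geometry}, Ch.~13.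

\bibitem{Dey}
T.~K. Dey, \emph{Discrete Comput. Geom.} 19 (1998), 373--382.

\bibitem{GV}
Grigor'ev, Vorobjov, \emph{J. Symb. Comput.} 5 (1988), 37--64.

\bibitem{WS}
Wiernik, Sharir, \emph{Discrete Comput. Geom.} 3 (1988), 15--47.

\end{thebibliography}

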